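\title{A simple module with a loop and only three nonzero self-extension groups}

\begin{abstract}
Let $\Lambda$ be an Artin algebra and $S$ a simple $\Lambda$-module with $\operatorname{Ext}^1_\Lambda(S,S)\neq 0$. A strong form of the no loops conjecture asserts that $\operatorname{Ext}^m_\Lambda(S,S)\neq0$ for infinitely many $m$. We show that this is false. Over every field $k$ of characteristic different from $2$ we construct a $67$-dimensional algebra with three simple modules, one of which has Ext algebra $k[\xi]/(\xi^3)$ with $\deg\xi=1$. The example is optimal: $\operatorname{Ext}^1_\Lambda(S,S)\neq0$ always implies $\operatorname{Ext}^2_\Lambda(S,S)\neq0$.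
\end{abstract}

\section{Introduction}

An \emph{Artin algebra} is an algebra $\Lambda$ over a commutative artinian ring that is finitely generated as a module over that ring; finite-dimensional algebras over a field are the main examples. We say that a simple $\Lambda$-module $S$ \emph{has a loop} if $\operatorname{Ext}^1_\Lambda(S,S)\neq0$, that is, if there is a nonsplit exact sequence $0\to S\to E\to S\to 0$. The name comes from quivers. If $\Lambda$ is a finite-dimensional $k$-algebra with radical $\mathfrak r$ and $\Lambda/\mathfrak r\cong k^n$, and $S=\Lambda e/\mathfrak re$ for a primitive idempotent $e$, then $\operatorname{Ext}^1_\Lambda(S,S)\cong\operatorname{Hom}_\Lambda(\mathfrak re,S)$ is dual to $e(\mathfrak r/\mathfrak r^2)e$, whose dimension is the number of loops at the vertex $e$ of the quiver of $\Lambda$.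

The first example is $\Lambda=k[t]/(t^n)$ with $n\ge2$ and $S=k$. The resolution
\[
\cdots\xrightarrow{\ t\ }\Lambda\xrightarrow{\ t^{n-1}\ }\Lambda\xrightarrow{\ t\ }\Lambda\to S\to0
\]
never stops, and $\operatorname{Ext}^m_\Lambda(S,S)\cong k$ for all $m\ge0$. The loop $t$ is nilpotent, the relation $t^n=0$ produces a syzygy, and that syzygy produces the next one. One expects a loop to have such an effect in any Artin algebra. Suppose that $S$ has a loop, and consider the following statements, each of which implies the one before it.
\begin{enumerate}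
\item[(i)] $\Lambda$ has infinite global dimension.
\item[(ii)] $S$ has infinite projective dimension.
\item[(iii)] For every $n\ge0$ there is $m\ge n$ with $\operatorname{Ext}^m_\Lambda(S,S)\neq0$.
\end{enumerate}
The no loops conjecture states that (i) always holds, and its stronger form states that (ii) always holds. That (iii) always holds is Conjecture~5.11 of the problem list \cite{problems}. (The exponent is printed there as $n$; we read it as $m$, since otherwise $m$ plays no role.) Statement (ii) says that the minimal projective resolution of $S$ does not stop, and (iii) says that the projective cover of $S$ itself occurs in infinitely many of its terms. If $S$ is the only simple module, there is no other indecomposable projective, and a length count gives $\operatorname{Ext}^m_\Lambda(S,S)\neq0$ for every $m$ (Lemma~\ref{lem:local}). This makes (iii) a natural guess. It is nevertheless false.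

\begin{theorem}\label{thm:example}
Let $k$ be a field with $\operatorname{char}k\neq2$. There is a $67$-dimensional $k$-algebra $\Lambda$ with $\Lambda/\operatorname{rad}\Lambda\cong k^3$ and a simple $\Lambda$-module $S$ with
\[
\operatorname{Ext}^*_\Lambda(S,S)\cong k[\xi]/(\xi^3),\qquad\deg\xi=1 .
\]
In particular $\operatorname{Ext}^1_\Lambda(S,S)\neq0$ and $\operatorname{Ext}^m_\Lambda(S,S)=0$ for all $m\ge3$.
\end{theorem}

\begin{theorem}\label{thm:two}
If $\Lambda$ is an Artin algebra and $S$ is a simple $\Lambda$-module with $\operatorname{Ext}^1_\Lambda(S,S)\neq0$, then $\operatorname{Ext}^2_\Lambda(S,S)\neq0$.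
\end{theorem}

So the degrees $m$ in which $\operatorname{Ext}^m_\Lambda(S,S)\neq0$ is forced, for all Artin algebras and all simple modules with a loop, are exactly $m=0,1,2$. We make no claim about a version of Theorem~\ref{thm:example} in characteristic $2$.

Theorem~\ref{thm:two} is proved in Section~\ref{sec:two}, and its proof suggests where to look for the example. Section~\ref{sec:model} studies an infinite-dimensional algebra $\mathcal O$ with a loop $x$ and a single relation $x^2=ab$, over which the simple module at the loop already has the Ext groups of Theorem~\ref{thm:example}. Passing to a finite-dimensional quotient of $\mathcal O$ creates new syzygies, and these bring the projective cover of $S$ back into the resolution. The algebra $\Lambda$ of Section~\ref{sec:algebra} has a third vertex that absorbs the new syzygies into a periodic tail; the gluing uses the symmetry $x\mapsto -x$ of the relation $x^2=ab$. Section~\ref{sec:resolution} gives the minimal resolution of $S$.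

\section{Conventions and standard facts}\label{sec:facts}

Modules are left modules unless we say otherwise. Both theorems hold for right modules as well, since right $\Lambda$-modules are left modules over the opposite algebra. We use the following facts; in (F2) and (F3), $\Lambda$ is an Artin algebra with radical $\mathfrak r$ and modules are finitely generated.
\begin{enumerate}
\item[(F1)] For an idempotent $e$ of a ring $\Lambda$, the module $\Lambda e$ is projective and $\operatorname{Hom}_\Lambda(\Lambda e,M)\cong eM$ by evaluation at $e$. Thus the homomorphisms $\Lambda e\to\Lambda e'$ are the right multiplications by elements of $e\Lambda e'$.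
\item[(F2)] Modules have finite length $\ell$. The radical $\mathfrak r$ is the unique nilpotent ideal with semisimple quotient. Every projective module is a direct sum of modules $\Lambda e$ with $e$ a primitive idempotent, and $\Lambda e\mapsto\Lambda e/\mathfrak re$ is a bijection between the isomorphism classes of indecomposable projective modules and of simple modules. Every module $M$ has a \emph{projective cover}, a surjection $Q\to M$ with $Q$ projective and kernel contained in $\mathfrak rQ$.
\item[(F3)] A projective resolution $(Q_m,\partial_m)$ of $M$ is \emph{minimal} if $\partial_m(Q_m)\subseteq\mathfrak rQ_{m-1}$ for all $m\ge1$; iterated projective covers give one. Put $\Omega^mM=\partial_m(Q_m)$. A homomorphism from $Q_m$ to a simple module $S'$ vanishes on $\mathfrak rQ_m$, so all differentials of $\operatorname{Hom}_\Lambda(Q_\bullet,S')$ are zero and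
\[
\operatorname{Ext}^m_\Lambda(M,S')\cong\operatorname{Hom}_\Lambda(Q_m,S')\cong\operatorname{Hom}_\Lambda(\Omega^mM,S')\qquad(m\ge1).
\]
\item[(F4)] $\operatorname{Ext}^1_\Lambda(X,X')=0$ if and only if every exact sequence $0\to X'\to E\to X\to0$ of $\Lambda$-modules splits.
\item[(F5)] Let $(Q_m,\partial_m)$ be a projective resolution of $S$ with augmentation $\varepsilon\colon Q_0\to S$, and let $\xi\in\operatorname{Ext}^1_\Lambda(S,S)$ be the class of a cocycle $c\colon Q_1\to S$. Choose $c_0\colon Q_1\to Q_0$ with $\varepsilon c_0=c$ and $c_1\colon Q_2\to Q_1$ with $\partial_1c_1=c_0\partial_2$. Then the Yoneda square $\xi^2$ is, up to sign, the class of $cc_1\colon Q_2\to S$.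
\end{enumerate}

\section{Degree two is forced}\label{sec:two}

\begin{lemma}\label{lem:local}
Let $\Lambda$ be an Artin algebra whose only simple module, up to isomorphism, is $S$. If $\operatorname{Ext}^1_\Lambda(S,S)\neq0$, then $\operatorname{Ext}^m_\Lambda(S,S)\neq0$ for all $m\ge0$.
\end{lemma}

\begin{proof}
Let $P$ be the projective cover of $S$. Since $S$ is not projective, $\ell(P)\ge2$. By (F2) every finitely generated projective module is a direct sum of copies of $P$. If $\Omega^mS=0$ for some $m$, then the minimal resolution of $S$ is finite, and $1=\ell(S)$ is an alternating sum of multiples of $\ell(P)$, which is impossible. So $\Omega^mS\neq0$. It has a simple quotient, which must be $S$, and (F3) gives the claim for $m\ge1$.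
\end{proof}

To use the lemma for an arbitrary $\Lambda$ we kill all simple modules other than $S$. This does not change $\operatorname{Ext}^1$, and one long exact sequence carries the information to degree two.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Write $1$ as a sum of orthogonal primitive idempotents, and let $f$ be the sum of those that annihilate $S$. By (F1) and (F2), a primitive idempotent $e$ satisfies $eS'\neq0$ for exactly one simple module $S'$, namely $\Lambda e/\mathfrak re$, and every simple module is obtained from one of the summands of $1$. Hence $fS=0$, and $fS'\neq0$ for every simple $S'\not\cong S$. Put $\bar\Lambda=\Lambda/\Lambda f\Lambda$. This is an Artin algebra, its modules are the $\Lambda$-modules $X$ with $fX=0$, and $S$ is its only simple module. If $0\to X'\to E\to X\to0$ is exact and $fX'=fX=0$, then $fE\subseteq X'$, so $fE=f(fE)=0$. Thus every extension of two $\bar\Lambda$-modules is a $\bar\Lambda$-module, and by (F4),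
\begin{equation}\label{eq:ext1}
\operatorname{Ext}^1_\Lambda(X,X')=0\iff\operatorname{Ext}^1_{\bar\Lambda}(X,X')=0\qquad\text{for $\bar\Lambda$-modules }X,X'.
\end{equation}
In particular $S$ has a loop over $\bar\Lambda$. Let $0\to\Omega\to\bar P\to S\to0$ be exact with $\bar P$ a finitely generated projective $\bar\Lambda$-module. Then $\operatorname{Ext}^1_{\bar\Lambda}(\bar P,S)=0$, and $\operatorname{Ext}^1_{\bar\Lambda}(\Omega,S)\cong\operatorname{Ext}^2_{\bar\Lambda}(S,S)\neq0$ by Lemma~\ref{lem:local}. In the exact sequence
\[
\operatorname{Ext}^1_\Lambda(\bar P,S)\to\operatorname{Ext}^1_\Lambda(\Omega,S)\to\operatorname{Ext}^2_\Lambda(S,S)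
\]
the first term is zero and the second is nonzero, by \eqref{eq:ext1}. So the third is nonzero.
\end{proof}

Finite length is essential: over $k[t]$ the module $S=k[t]/(t)$ has the resolution $0\to k[t]\xrightarrow{t}k[t]\to S\to0$, so $\operatorname{Ext}^1(S,S)\cong k$ and $\operatorname{Ext}^2(S,S)=0$.

The argument gives nothing in degree three, because \eqref{eq:ext1} concerns $\operatorname{Ext}^1$ only. It also shows the shape of a possible example. The loop is nilpotent in $\bar\Lambda$; in the simplest case $\bar\Lambda=k[x]/(x^2)$. In $\Lambda$ this means only that $x^2$ lies in $\Lambda f\Lambda$, that is, factors through the other vertices. The simplest such relation is $x^2=ab$, where $a$ and $b$ join the vertex of $x$ to one further vertex.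

\section{The relation $x^2=ab$}\label{sec:model}

\subsection{An infinite-dimensional model}

Let $k$ be a field and $A=k[t]$. Consider the subring
\[
\mathcal O=\begin{pmatrix}A&tA\\ tA&k+t^2A\end{pmatrix}\subset M_2(A),
\]
with $e_1=E_{11}$, $e_2=E_{22}$, $x=tE_{11}$, $a=tE_{12}$, $b=tE_{21}$. Then $x^2=ab$. The words $x^i$, $x^ia$, $bx^i$, $bx^ia$ $(i\ge0,\ x^0=e_1)$ and $e_2$ are the matrices $t^iE_{11}$, $t^{i+1}E_{12}$, $t^{i+1}E_{21}$, $t^{i+2}E_{22}$ and $E_{22}$, which form a basis of $\mathcal O$. Every nonzero word in $x,a,b$ becomes one of them once each $ab$ is replaced by $x^2$. So $\mathcal O$ is the algebra with two vertices, arrows $x,a,b$ and the single relation $x^2=ab$. Let $S=k$ be the $\mathcal O$-module on which a matrix $r$ acts by the scalar $r_{11}(0)$.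

Since $xb=ax=0$, we have $(x-a)(x+b)=x^2-ab=0$. So every right $\mathcal O$-module $M=Me_1\oplus Me_2$ gives a complex
\[
\mathcal C(M)\colon\qquad 0\to Me_1\xrightarrow{\ \iota\ }M\xrightarrow{\ \pi\ }Me_1\to0,\qquad \iota(\gamma)=\gamma(x-a),\quad\pi(v)=v(x+b).
\]
Write $H(M)=\ker\pi/\operatorname{im}\iota$. We need this complex for three modules of row vectors $U=(U_1,U_2)\subseteq(A,A)$, on which $\mathcal O$ acts by matrix multiplication: the two rows $e_1\mathcal O=(A,tA)$ and $e_2\mathcal O=(tA,k+t^2A)$ of $\mathcal O$, and
\[
R=(tA,A).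
\]
The row $R$ is stable under $\mathcal O$ because $h_1r_{11}+h_2r_{21}\in tA$ for $h\in R$, $r\in\mathcal O$. For such a row, identify $Ue_1$ with $U_1$; then
\[
\iota(\gamma)=(t\gamma,-t\gamma),\qquad\pi(\lambda,\mu)=t\lambda+t\mu .
\]
Hence $\iota$ is injective, $\ker\pi=\{(\lambda,-\lambda):\lambda\in U_1\cap U_2\}$, and we obtain the following table.
\begin{equation}\label{eq:table}
\begin{array}{c|c|c}
U& H(U)\cong(U_1\cap U_2)/tU_1&\operatorname{coker}\pi=U_1/(tU_1+tU_2)\\ \hline
(A,\ tA)&tA/tA=0&A/tA=k\\
(tA,\ k+t^2A)&t^2A/t^2A=0&tA/tA=0\\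
(tA,\ A)&tA/t^2A=k&tA/tA=0
\end{array}
\end{equation}
The space $H(R)$ is spanned by the class of $\kappa=(t,-t)$.

The maps of $\mathcal C(\mathcal O)$ are right multiplications, hence left $\mathcal O$-linear, and $\mathcal C(\mathcal O)=\mathcal C(e_1\mathcal O)\oplus\mathcal C(e_2\mathcal O)$ as complexes of vector spaces. The first two lines of \eqref{eq:table} say that
\[
0\to\mathcal Oe_1\xrightarrow{\ x-a\ }\mathcal Oe_1\oplus\mathcal Oe_2\xrightarrow{\ x+b\ }\mathcal Oe_1\to S\to0
\]
is a projective resolution. (Tensoring it with $M$ gives $\mathcal C(M)$, so $H(M)=\operatorname{Tor}_1^{\mathcal O}(M,S)$.) By (F1), the functor $\operatorname{Hom}_{\mathcal O}(-,S)$ turns it into $k\to k\to k$, with zero maps because $x,a,b$ annihilate $S$. Therefore $\operatorname{Ext}^m_{\mathcal O}(S,S)\cong k$ for $m=0,1,2$ and $\operatorname{Ext}^m_{\mathcal O}(S,S)=0$ for $m\ge3$. The whole difficulty is to keep these groups while making the algebra finite-dimensional.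

\subsection{Truncation}

The row $(t^nA,t^{n+1}A)=t^n(A,tA)$ is stable under $\mathcal O$. Cutting the second entry one step later than the first keeps $\iota$ injective, and it costs exactly one new homology class.

\begin{lemma}\label{lem:trunc}
Let $U$ be one of the three rows in \eqref{eq:table}, let $n\ge3$, and let $M=U/(t^nA,t^{n+1}A)$. In $\mathcal C(M)$ the map $\iota$ is injective and $\operatorname{coker}\pi$ is as in \eqref{eq:table}. Let $u=(t^{n-1},0)$. The class $\bar u$ is a basis of $H(M)$ if $U$ is a row of $\mathcal O$, and the classes $\bar u,\bar\kappa$ form a basis of $H(M)$ if $U=R$. Moreover $(t^{n-1},t^{n-1})$ lies in $\ker\pi$ and its class is $2\bar u$.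
\end{lemma}

\begin{proof}
If $\iota(\gamma)=0$ in $M$, then the second entry gives $t\gamma\in t^{n+1}A$, so $\gamma=0$ in $Me_1=U_1/t^nA$. The cokernel of $\pi$ does not change, since $t^nA\subseteq tU_1$. A pair $(\lambda,\mu)$ lies in $\ker\pi$ if and only if $\lambda+\mu\in t^{n-1}A$. Write $\lambda+\mu=ct^{n-1}+t^ng$ with $c\in k$. Then $(\lambda,\mu)-cu=(-\mu+t^ng,\mu)=(-\mu,\mu)$ in $M$, and $\mu\in U_1\cap U_2$. By \eqref{eq:table}, the pair $(-\mu,\mu)$ lies in $\operatorname{im}\iota$ if $U$ is a row of $\mathcal O$, and in $k\kappa+\operatorname{im}\iota$ if $U=R$. So the stated classes span $H(M)$. The coefficient of $t^{n-1}$ in $\lambda+\mu$ is a well-defined linear form on $M$; it vanishes on $\operatorname{im}\iota$ and on $\kappa$ and takes the value $1$ on $u$. For $U=R$, the coefficient of $t$ in $\lambda$ vanishes on $\operatorname{im}\iota$ and on $u$ and takes the value $1$ on $\kappa$. This proves independence. Finally $(t^{n-1},t^{n-1})=2u-\iota(t^{n-2})$, and $t^{n-2}\in U_1$.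
\end{proof}

To truncate $\mathcal O$ itself, let
\[
C=\begin{pmatrix}tA\\ A\end{pmatrix},\qquad R'=(t^2A,t^3A),\qquad
\mathcal I_n=t^{n-2}CR'=\begin{pmatrix}t^{n+1}A&t^{n+2}A\\ t^nA&t^{n+1}A\end{pmatrix}\quad(n\ge3),
\]
where $CR'$ is the span of the products of a column in $C$ with a row in $R'$. The column $C$ is stable under left multiplication by $\mathcal O$, because $r_{11}y_1+r_{12}y_2\in tA$ for $y\in C$, and $R'$ is stable under right multiplication. Hence $\mathcal I_n\subseteq\mathcal O$ is a two-sided ideal. Its rows have the form required in Lemma~\ref{lem:trunc}, with exponents $n+1$ and $n$.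

\begin{example}\label{ex:naive}
Truncation by $\mathcal I_n$ alone destroys the vanishing in degree three. Let $\Gamma_n=\mathcal O/\mathcal I_n$. It is graded by the degree in $t$, and its radical is the part of positive degree. By Lemma~\ref{lem:trunc}, $H(\Gamma_n)$ has as a basis the classes of $u_1=t^nE_{11}$ and $u_2=t^{n-1}E_{21}$, and $au_2=u_1$. So the minimal resolution of $S$ begins with
\[
\Gamma_ne_1\oplus\Gamma_ne_2\xrightarrow{\ \partial\ }\Gamma_ne_1\oplus\Gamma_ne_2\xrightarrow{\ \pi\ }\Gamma_ne_1\to S,\qquad\partial(\lambda,\nu)=\iota(\lambda)+\nu u_2 .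
\]
Let $L$ be the part of $\Gamma_ne_2$ of degree at least $2$, so that $\Gamma_ne_2=ke_2\oplus ka\oplus L$. Then $Lu_2=0$, since $\Gamma_ne_1$ vanishes in degrees above $n$. As $\bar u_2$ and $a\bar u_2$ are independent and $\iota$ is injective, $\ker\partial=0\oplus L$, and $\Omega^3S\cong L$. The element $xa\in e_1L$ has the lowest degree occurring in $L$, so it is not in $(\operatorname{rad}\Gamma_n)L$. Hence $\operatorname{Hom}(L,S)\neq0$, and $\operatorname{Ext}^3_{\Gamma_n}(S,S)\neq0$ by (F3).
\end{example}

The culprit is the relation $xa\bar u_2=0$, which sits at vertex $1$ and is not a consequence of relations at other vertices. We therefore add a vertex $3$, whose row is a truncation of $R$, and arrange the following.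
\begin{enumerate}
\item[(a)] The three truncation classes, one in each row, are multiples of $\bar\kappa$ by elements of the projective module $P_3$ at the new vertex.
\item[(b)] The annihilator of $\bar\kappa$ in $P_3$ is generated by one element $\sigma$ at vertex $3$, and $P_3$ is free over $k[\sigma]/(\sigma^N)$ for some $N$, so that the resolution continues periodically with copies of $P_3$.
\end{enumerate}
For (b), the column $C$ is the right object. It contains $\mathcal Oe_2$, but unlike $\mathcal Oe_2$ it is closed under multiplication by $t$. If $\sigma$ acts on a truncation of $C$ from the right as $t$, and $d=\binom01$, then $x(ad)=(ad)\sigma$, so the relation $xad\bar\kappa=0$ follows from $\sigma\bar\kappa=0$.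

\subsection{The twist}

Requirement (a) meets an obstruction. Left multiplication by an element of $P_3$ is a right $\mathcal O$-linear map from the truncation of $R$ to a truncated row. The obvious maps $h\mapsto t^mh$ send $\kappa$ to $t^m\kappa=\iota(t^m)$, which is zero in homology. For the rows of $\mathcal O$ this is unavoidable: a linear map defined before truncation sends $\bar\kappa$ into $H(e_i\mathcal O)=0$. We need maps that become linear only after truncation, and they come from the automorphism of $\mathcal O$ that changes the sign of $x$ and fixes $a$ and $b$.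

For $g\in A$ put $g^-(t)=g(-t)$, and apply this entrywise to matrices. Let $D=\operatorname{diag}(-1,1)$. For $r\in\mathcal O$ and a row $h=(h_1,h_2)$ define
\[
r^\theta=Dr^-D,\qquad h^\dagger=h^-D=(-h_1^-,\,h_2^-).
\]
Then $\theta$ is an automorphism of $\mathcal O$ with $x^\theta=-x$, $a^\theta=a$, $b^\theta=b$. The map $\dagger$ preserves $t^jR$ and $t^jR'$ for all $j\ge0$, and
\begin{equation}\label{eq:dagger}
h^{\dagger\dagger}=h,\qquad(th)^\dagger=-t\,h^\dagger,\qquad\kappa^\dagger=(t,t).
\end{equation}

\begin{lemma}\label{lem:twist}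
For $h\in R$ and $r\in\mathcal O$ we have $(hr)^\dagger-h^\dagger r\in R'$.
\end{lemma}

\begin{proof}
Since $D^2=1$, we have $(hr)^\dagger=h^-r^-D=h^\dagger r^\theta$. In $g^--g$ only odd powers of $t$ occur, and in $g^-+g$ only even powers. As $r_{12},r_{21}\in tA$ and $r_{22}\in k+t^2A$,
\[
r^\theta-r=\begin{pmatrix}r_{11}^--r_{11}&-(r_{12}^-+r_{12})\\-(r_{21}^-+r_{21})&r_{22}^--r_{22}\end{pmatrix}\in\begin{pmatrix}tA&t^2A\\ t^2A&t^3A\end{pmatrix}.
\]
Multiplying on the left by $h^\dagger\in(tA,A)$ gives an element of $(t^2A,t^3A)$.
\end{proof}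

Consequently $h\mapsto t^mh^\dagger$ is right $\mathcal O$-linear modulo $t^mR'=(t^{m+2}A,t^{m+3}A)$, which is the truncation of Lemma~\ref{lem:trunc} with $n=m+2$, and it sends $\kappa$ to $(t^{n-1},t^{n-1})$, whose class is $2\bar u$. If $2\neq0$ in $k$, this is what (a) asks for. We shall use $m=7,6,3$ for the rows $1,2,3$.

\section{The algebra $\Lambda$}\label{sec:algebra}

Let $\Gamma$ and $T$ be $k$-algebras, $Y$ a $\Gamma$-$T$-bimodule and $Z$ a $T$-$\Gamma$-bimodule, and let $\varphi\colon Y\otimes_TZ\to\Gamma$ and $\psi\colon Z\otimes_\Gamma Y\to T$ be bimodule maps with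
\begin{equation}\label{eq:morita}
\varphi(y\otimes h)\,y'=y\,\psi(h\otimes y'),\qquad h'\,\varphi(y\otimes h)=\psi(h'\otimes y)\,h .
\end{equation}
Such data are called a \emph{Morita context}, and matrix multiplication, with $yh=\varphi(y\otimes h)$ and $hy=\psi(h\otimes y)$, makes $\left(\begin{smallmatrix}\Gamma&Y\\ Z&T\end{smallmatrix}\right)$ an associative algebra. We now define the four pieces. Besides \eqref{eq:dagger} and Lemma~\ref{lem:twist}, the verifications use only that $C,R,R'$ are $A$-modules stable under $\mathcal O$, that a row times a column lies in $A$, and that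
\begin{equation}\label{eq:incl}
t^3R=(t^4A,t^3A)\subseteq R' .
\end{equation}

\medskip\noindent\emph{The algebra $\Gamma$.} Put $\mathcal I=\mathcal I_8=t^6CR'$ and $\Gamma=\mathcal O/\mathcal I$.

\medskip\noindent\emph{The algebra $T$.} The new vertex needs the loop $\sigma$ of requirement (b), and a second loop $\tau$ that acts on the third row as $t^3\dagger$ and so reaches the truncation class of that row. By \eqref{eq:dagger} such a $\tau$ anticommutes with $t$. Put
\[
T=k\langle\sigma,\tau\rangle/(\sigma^6,\ \tau^2,\ \sigma\tau+\tau\sigma),\qquad B=k[\sigma]/(\sigma^6).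
\]
The relations show that the twelve elements $\sigma^i,\tau\sigma^i$ $(0\le i\le5)$ span $T$. They are independent, because $T$ maps onto the $12$-dimensional algebra $B\oplus\tau B$ with $g(\sigma)\tau=\tau g(-\sigma)$ and $(\tau B)^2=0$. So $T$ is a free right $B$-module with basis $1,\tau$.

\medskip\noindent\emph{The bimodule $Y$.} Put $Y=C/t^6C$. The algebra $\Gamma$ acts on the left, since $\mathcal IC=t^6C(R'C)\subseteq t^6C$. Define $y\sigma=ty$ and $y\tau=0$. The relations of $T$ hold because $t^6Y=0$, and both operators commute with matrix multiplication.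

\medskip\noindent\emph{The bimodule $Z$.} Put $Z=R/t^3R'$. The algebra $\Gamma$ acts on the right, since $R\mathcal I=t^6(RC)R'\subseteq t^3R'$. Define
\[
\sigma h=-th,\qquad\tau h=t^3h^\dagger .
\]
By \eqref{eq:dagger}, $\sigma^6h=t^6h$ and $\tau^2h=-t^6h$, and both lie in $t^6R\subseteq t^3R'$ by \eqref{eq:incl}. Also $\sigma\tau h=-t^4h^\dagger$ and $\tau\sigma h=t^3(-th)^\dagger=t^4h^\dagger$. So $T$ acts. The operator $\sigma$ commutes with the action of $\mathcal O$, and $\tau(hr)-(\tau h)r=t^3\big((hr)^\dagger-h^\dagger r\big)\in t^3R'$ by Lemma~\ref{lem:twist}.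

\medskip\noindent\emph{The pairings.} Put $\psi=0$ and
\[
\varphi(y\otimes h)=t^6\,y\,h^\dagger\bmod\mathcal I\qquad(\text{column times row}).
\]
For $y\in C$ and $h\in R$ the entries of $t^6yh^\dagger$ lie in $t^6A$, so the matrix lies in $\mathcal O$.
\begin{itemize}
\item \emph{Well defined.} If $y\in t^6C$, the matrix lies in $t^{12}CR\subseteq t^9CR'\subseteq\mathcal I$. If $h\in t^3R'$, it lies in $t^9CR'\subseteq\mathcal I$.
\item \emph{Balanced over $T$.} We have $(-th)^\dagger=th^\dagger$, so $\varphi(y\otimes\sigma h)=\varphi(y\sigma\otimes h)$; this is why $\sigma$ acts on $Z$ as $-t$. Also $t^6y(\tau h)^\dagger=-t^9yh\in t^6C(t^3R)\subseteq\mathcal I$, which matches $y\tau=0$.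
\item \emph{Bimodule map.} Left linearity is $r(yh^\dagger)=(ry)h^\dagger$. For right linearity, $t^6y\big((hr)^\dagger-h^\dagger r\big)\in t^6CR'=\mathcal I$ by Lemma~\ref{lem:twist}.
\item \emph{The identities \eqref{eq:morita}.} We have $\varphi(y\otimes h)y'=t^6y\,(h^\dagger y')\in t^6C$ and $h'\varphi(y\otimes h)=t^6(h'y)\,h^\dagger\in t^6R\subseteq t^3R'$, so both left sides vanish.
\end{itemize}

Let $\Lambda=\left(\begin{smallmatrix}\Gamma&Y\\ Z&T\end{smallmatrix}\right)$, let $e_1,e_2$ be the idempotents of $\Gamma$ and $e_3=1_T$. The components $e_i\Lambda e_j$ and their dimensions are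
\begin{equation}\label{eq:peirce}
\begin{pmatrix}A/t^9A&tA/t^{10}A&tA/t^7A\\ tA/t^8A&(k+t^2A)/t^9A&A/t^6A\\ tA/t^5A&A/t^6A&T\end{pmatrix},\qquad\begin{pmatrix}9&9&6\\7&8&6\\4&6&12\end{pmatrix},
\end{equation}
so $\dim_k\Lambda=67$. We regard $\Gamma,Y,Z,T$ as subspaces of $\Lambda$ and name four more elements:
\[
d=\binom01,\quad f=\binom t0=ad\quad\text{in }Y,\qquad s=(0,1),\quad g=(t,0)=sb\quad\text{in }Z .
\]
Every monomial in $Y$ is $d\sigma^i$ or $ad\sigma^i$, and every monomial in $Z$ is $\pm\sigma^is$ or $\pm\sigma^isb$. So $\Lambda$ is a quotient of the path algebra of the quiver with a loop $x$ at vertex $1$, arrows $a,b$ between $1$ and $2$, arrows $d,s$ between $2$ and $3$, and loops $\sigma,\tau$ at vertex $3$.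

\begin{remark}
The exponents are explained as follows. Suppose we take $\tau=t^p\dagger$, $Z=R/t^pR'$ and $\varphi(y\otimes h)=t^Nyh^\dagger$. Then $\tau^2s=\pm(0,t^{2p})$ vanishes in $Z$ only if $p\ge3$, and $s\,\varphi(d\otimes s)=(0,t^N)$ vanishes in $Z$ only if $N\ge p+3$. We have taken $p=3$ and $N=6$.
\end{remark}

\begin{lemma}\label{lem:rad}
Give $t^i$ the degree $i$ in $\Gamma$ and $Y$ and the degree $i+6$ in $Z$, and let $\deg\sigma=1$, $\deg\tau=3$. This is a grading of the algebra $\Lambda$. The radical $\mathfrak r$ of $\Lambda$ is the span of $d$ and the elements of positive degree, and $\Lambda/\mathfrak r\cong k^3$.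
\end{lemma}

\begin{proof}
The relations of $T$ are homogeneous, the actions of $\Gamma$ add exponents of $t$, and $\dagger$ changes monomials only by a sign. On $Y$ and $Z$ the element $\sigma$ raises the exponent by $1$, and $\tau$ acts as zero on $Y$ and raises the exponent by $3$ on $Z$. The product of $t^i$ in $Y$ and $t^j$ in $Z$ is $\pm t^{i+j+6}$. So multiplication is homogeneous. By \eqref{eq:peirce} the part $\Lambda_0$ of degree $0$ has basis $e_1,e_2,e_3,d$. Since $d\in e_2\Lambda e_3$, the line $kd$ is an ideal of $\Lambda_0$ with $d^2=0$. Hence $\mathfrak r'=kd+\Lambda_{>0}$ is an ideal of $\Lambda$ with $\Lambda/\mathfrak r'\cong k^3$, and $\mathfrak r'^2\subseteq\Lambda_{>0}$, which is nilpotent. By (F2), $\mathfrak r'=\mathfrak r$.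
\end{proof}

\section{The minimal resolution of $S$}\label{sec:resolution}

From now on $\operatorname{char}k\neq2$. Let $P_i=\Lambda e_i$, the $i$th column of \eqref{eq:peirce}; then $\mathfrak rP_i=\mathfrak re_i$. Let $S=P_1/\mathfrak rP_1$, a one-dimensional module with $e_1S=S$ and $e_2S=e_3S=0$. With $e=e_1+e_2$ we have $P_1\oplus P_2=\Lambda e=\Gamma\oplus Z$. This is a right $\mathcal O$-module, so we have the complex of left $\Lambda$-modules
\[
\mathcal C(\Lambda e)\colon\qquad0\to P_1\xrightarrow{\ \iota\ }P_1\oplus P_2\xrightarrow{\ \pi\ }P_1\to0 .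
\]
As a complex of vector spaces it is the direct sum of the complexes $\mathcal C(e_i\Lambda e)$, and by \eqref{eq:peirce} the rows $e_i\Lambda e$ are the truncations of $e_1\mathcal O$, $e_2\mathcal O$, $R$ with $n=9,8,5$. Lemma~\ref{lem:trunc} shows that $\iota$ is injective, that $\operatorname{im}\pi=\mathfrak rP_1$, and that the $\Lambda$-module $J=H(\Lambda e)$ has as a basis the classes of
\[
u_1=(t^8,0)\in e_1\Lambda e,\qquad u_2=(t^7,0)\in e_2\Lambda e,\qquad u_3=(t^4,0),\ \ \kappa=(t,-t)\in e_3\Lambda e=Z .
\]

\begin{lemma}\label{lem:J}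
The right $B$-module $P_3=Y\oplus T$ is free with basis $f,d,\tau,e_3$. The map $P_3\to J$, $\nu\mapsto\nu\bar\kappa$, is surjective with kernel $P_3\sigma$.
\end{lemma}

\begin{proof}
The components $tA/t^7A$ and $A/t^6A$ of $Y$, on which $\sigma$ acts as $t$, are free of rank one on $f$ and $d$, and $T$ is free on $\tau$ and $e_3$. Next,
\begin{equation}\label{eq:sigmakappa}
\sigma\kappa=(-t^2,t^2)=-\iota(g),
\end{equation}
so $\sigma\bar\kappa=0$ and the map factors through $P_3/P_3\sigma$, which has the classes of $f,d,\tau,e_3$ as a basis. Since $\kappa^\dagger=(t,t)$,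
\[
f\kappa=t^6\binom t0(t,t)=\begin{pmatrix}t^8&t^8\\0&0\end{pmatrix},\qquad d\kappa=t^6\binom01(t,t)=\begin{pmatrix}0&0\\t^7&t^7\end{pmatrix},\qquad\tau\kappa=(t^4,t^4).
\]
By the last statement of Lemma~\ref{lem:trunc}, $f\bar\kappa=2\bar u_1$, $d\bar\kappa=2\bar u_2$ and $\tau\bar\kappa=2\bar u_3$. As $2\neq0$, the map $P_3/P_3\sigma\to J$ sends a basis to a basis.
\end{proof}

This is the only place where the characteristic matters. If $2=0$, the algebra $\Lambda$ is still defined, but the submodule of $J$ generated by $\bar\kappa$ is the line $k\bar\kappa$, and requirement (a) fails.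

\begin{proposition}\label{prop:res}
Let $Q_0=P_1$, $Q_1=P_1\oplus P_2=\Lambda e$, $Q_2=P_1\oplus P_3$ and $Q_m=P_3$ for $m\ge3$. Define
\[
\partial_1=\pi,\qquad\partial_2(\lambda,\nu)=\iota(\lambda)+\nu\kappa,\qquad\partial_3(\nu)=(\nu g,\nu\sigma),
\]
and let $\partial_m$ be right multiplication by $\sigma^5$ for even $m\ge4$ and by $\sigma$ for odd $m\ge5$. Then $(Q_m,\partial_m)$ is a minimal projective resolution of $S$:
\[
\cdots\xrightarrow{\ \sigma^5\ }P_3\xrightarrow{\ \sigma\ }P_3\xrightarrow{\ \sigma^5\ }P_3\xrightarrow{\ \partial_3\ }P_1\oplus P_3\xrightarrow{\ \partial_2\ }P_1\oplus P_2\xrightarrow{\ \pi\ }P_1\to S\to0 .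
\]
\end{proposition}

\begin{proof}
We have seen that $\operatorname{im}\pi=\mathfrak rP_1$. Since $\bar\kappa$ generates $J=\ker\pi/\iota(P_1)$, the image of $\partial_2$ is $\ker\pi$.

\emph{Exactness at $Q_2$.} By \eqref{eq:sigmakappa}, $\partial_2\partial_3(\nu)=\nu\big(\iota(g)+\sigma\kappa\big)=0$. Conversely, let $\iota(\lambda)+\nu\kappa=0$. Then $\nu\bar\kappa=0$, so $\nu=\nu'\sigma$ with $\nu'\in P_3$ by Lemma~\ref{lem:J}, and $\iota(\lambda)=-\nu'\sigma\kappa=\iota(\nu'g)$. Since $\iota$ is injective, $(\lambda,\nu)=\partial_3(\nu')$.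

\emph{Exactness at $Q_m$, $m\ge3$.} In $B$, and hence in the free $B$-module $P_3$, the kernel of multiplication by $\sigma$ is the image of $\sigma^5$, and the kernel of $\sigma^5$ is the image of $\sigma$. This settles $m\ge4$. It also gives $\ker\partial_3\subseteq P_3\sigma^5$, and equality holds because $\sigma^6=0$ and $\sigma^5g=(-t^6,0)=0$ in $Z$.

\emph{Minimality.} All differentials are built from right multiplications by $x+b$, $x-a$, $\kappa$, $g$, $\sigma$, $\sigma^5$, which have positive degree and so lie in $\mathfrak r$ by Lemma~\ref{lem:rad}.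
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:example}]
The dimension of $\Lambda$ is given by \eqref{eq:peirce}, and $\Lambda/\mathfrak r\cong k^3$ by Lemma~\ref{lem:rad}. By (F1), $\operatorname{Hom}_\Lambda(P_1,S)=k$ and $\operatorname{Hom}_\Lambda(P_2,S)=\operatorname{Hom}_\Lambda(P_3,S)=0$. By (F3) and Proposition~\ref{prop:res}, $\operatorname{Ext}^m_\Lambda(S,S)\cong\operatorname{Hom}_\Lambda(Q_m,S)$ is one-dimensional for $m=0,1,2$ and zero for $m\ge3$.

It remains to show that a generator $\xi$ of $\operatorname{Ext}^1_\Lambda(S,S)$ has $\xi^2\neq0$; then $k[\xi]\to\operatorname{Ext}^*_\Lambda(S,S)$ is surjective with kernel $(\xi^3)$. We apply (F5). Let $\varepsilon\colon P_1\to S$ be the projection and $c_0\colon\Lambda e\to P_1$, $c_0(v)=ve_1$. The class $\xi$ of $c=\varepsilon c_0$ generates $\operatorname{Ext}^1_\Lambda(S,S)$. Define $c_1\colon P_1\oplus P_3\to\Lambda e$ by $c_1(\lambda,\nu)=\lambda+\nu s$. On the two generators of $Q_2$,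
\begin{align*}
c_0\partial_2(e_1,0)&=(x-a)e_1=x=e_1(x+b)=\partial_1c_1(e_1,0),\\
c_0\partial_2(0,e_3)&=\kappa e_1=g=s(x+b)=\partial_1c_1(0,e_3).
\end{align*}
So $\pm\xi^2$ is the class of $cc_1$, and $cc_1(e_1,0)=\varepsilon(e_1)\neq0$. In a minimal resolution all coboundaries with values in $S$ vanish, so $\xi^2\neq0$.
\end{proof}

\begin{remark}
The example is consistent with statement (ii) of the introduction. The minimal resolution in Proposition~\ref{prop:res} does not stop, so $S$ has infinite projective dimension; indeed $\operatorname{Ext}^m_\Lambda(S,P_3/\mathfrak rP_3)\cong k$ for all $m\ge2$. From degree three on, the resolution no longer involves $P_1$.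
\end{remark}

\begin{remark}
For this $\Lambda$ and $S$, the algebra $\bar\Lambda$ in the proof of Theorem~\ref{thm:two} is the quotient of $e_1\Lambda e_1=A/t^9A$ by $e_1\Lambda e_2\Lambda e_1+e_1\Lambda e_3\Lambda e_1=t^2A/t^9A$, that is, $\bar\Lambda=k[x]/(x^2)$. Thus $\operatorname{Ext}^m_{\bar\Lambda}(S,S)\cong k$ while $\operatorname{Ext}^m_\Lambda(S,S)=0$ for every $m\ge3$, and the analogue of \eqref{eq:ext1} fails in each of these degrees.
\end{remark}

\begin{thebibliography}{9}

\bibitem{problems}
\emph{Problems in the representation theory and cohomology of groups},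
\texttt{http://www.math.ku.dk/\allowbreak english/\allowbreak research/\allowbreak conferences/\allowbreak 2011/\allowbreak group.actions2011/\allowbreak problem.session.seattle96-maybe.pdf}

\end{thebibliography}
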